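\title{Modulo constraints on conjunctive queries have models of exponential size}

\begin{abstract}
A modulo constraint prescribes that the number of answers to a conjunctive query on a finite relational database lies in an arithmetic progression $\{k+j\alpha:\alpha\in\mathbb N\}$. We prove that every satisfiable finite set $\Gamma$ of such constraints, with projections allowed in the queries, is satisfied by a database of size at most $2^{7|\Gamma|^2}$. Consequently satisfiability is decidable and NEXPTIME-complete. The proof selects, by the polynomial method, one small set of elements for each prime dividing a modulus, and then replaces every element by a number of copies chosen with the Chinese remainder theorem, so that unwanted answers cancel modulo the moduli. The method extends to existential queries without equality and to Boolean combinations of constraints. Exponential size is necessary, and satisfiability becomes undecidable if two numbers of answers may be required to be equal.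
\end{abstract}

\section{Introduction}\label{sec:intro}

A query on a database returns a set of tuples, and one may constrain how many tuples it returns: exactly five, at least one, an even number. Given finitely many such requirements, is there a database that meets all of them, and how large must it be? We answer the second question for conjunctive queries and arithmetic progressions, and the answer settles the complexity of the first.

\subsection{Databases, queries and constraints}

A \emph{signature} $\sigma$ is a finite set of relation symbols, each of some finite arity, and constant symbols. A \emph{database} is a finite $\sigma$-structure $\mathcal D$: a nonempty finite set $\operatorname{dom}(\mathcal D)$, a set $R^{\mathcal D}\subseteq\operatorname{dom}(\mathcal D)^{\ell}$ for each relation symbol $R$ of arity $\ell$, and an element of the domain for each constant symbol. Distinct constants may denote the same element. A \emph{fact} of $\mathcal D$ is a relation symbol $R$ together with a tuple in $R^{\mathcal D}$, and the \emph{size} of $\mathcal D$ counts elements and facts: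
\[
\|\mathcal D\|=|\operatorname{dom}(\mathcal D)|+\sum_{R\in\sigma}|R^{\mathcal D}| .
\]

An \emph{atom} is an expression $R(\tau_1,\dots,\tau_\ell)$ in which each $\tau_l$ is a variable or a constant symbol. A \emph{conjunctive query} is a formula $\varphi(\boldsymbol y)=\exists\boldsymbol x\,\psi(\boldsymbol x,\boldsymbol y)$, where $\psi$ is a nonempty conjunction of atoms and $\boldsymbol y$ lists, each once, exactly the variables of $\psi$ that are not in $\boldsymbol x$. The query is \emph{projection-free} if $\boldsymbol x$ is empty. An \emph{assignment} $h$ maps the variables to elements of $\mathcal D$; we extend it to constant symbols by their interpretation, and $h$ satisfies $R(\tau_1,\dots,\tau_\ell)$ if $(h(\tau_1),\dots,h(\tau_\ell))\in R^{\mathcal D}$. The set of \emph{answers} is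
\[
\varphi(\mathcal D)=\{h(\boldsymbol y): h \text{ is an assignment that satisfies } \psi \text{ in } \mathcal D\},
\]
and such an $h$ is a \emph{witness} for the answer $h(\boldsymbol y)$. An answer is counted once, however many witnesses it has (set semantics). If $\boldsymbol y$ is empty, for example if $\psi$ contains no variable, then the only possible answer is the empty tuple and $|\varphi(\mathcal D)|\in\{0,1\}$.

Let $\mathbb N=\{0,1,2,\dots\}$. A \emph{modulo constraint} is a triple $(\varphi,k,j)$ with $\varphi$ a conjunctive query and $k,j\in\mathbb N$. A database $\mathcal D$ \emph{satisfies} it if $|\varphi(\mathcal D)|=k+j\alpha$ for some $\alpha\in\mathbb N$. Equivalently,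
\begin{equation}\label{eq:meaning}
\begin{aligned}
&|\varphi(\mathcal D)|=k &&\text{if } j=0,\\
&|\varphi(\mathcal D)|\ge k\ \text{ and }\ |\varphi(\mathcal D)|\equiv k \pmod j &&\text{if } j>0 .
\end{aligned}
\end{equation}
Thus $(\varphi,k,0)$ asks for exactly $k$ answers, $(\varphi,k,1)$ for at least $k$ answers, and $(\varphi,0,j)$ with $j>0$ for a multiple of $j$.

A finite set $\Gamma$ of modulo constraints is \emph{satisfiable} if some database satisfies all of its members; such a database is a \emph{model} of $\Gamma$. The signature consists of the symbols that occur in $\Gamma$; it is part of the input and not fixed in advance. The size $|\Gamma|$ is the length of a standard encoding of $\Gamma$, including relation symbols, constants and variables, with the numbers $k,j$ in binary.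

\subsection{The question}

Consider first constraints $(U(y),k_i,j_i)$ on a single unary relation. If some $j_i$ is $0$, then $|U|=k_i$ is forced. Otherwise, by \eqref{eq:meaning}, a solution $|U|=N$ stays a solution when $L=\operatorname{lcm}_i j_i$ is subtracted, as long as the result is at least $\max_i k_i$; so there is a solution below $\max_ik_i+L$. Both bounds are exponential in the length of the input, and nothing better is possible, even if the numbers are written in unary.

\begin{proposition}\label{prop:lower}
Let $m\ge1$.
\begin{itemize}
\item[(a)] The constraint $(U(y),2^m,0)$ has size $O(m)$, is satisfiable, and each of its models has size at least $2^m$.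
\item[(b)] The set consisting of $(U(y),1,1)$ and the constraints $(U(y),0,p)$ for the first $m$ primes $p$ has length polynomial in $m$ even when all numbers are written in unary, is satisfiable, and each of its models has size at least $2^m$.
\end{itemize}
\end{proposition}

\begin{proof}
In (a) the models are the databases with $|U|=2^m$, and $2^m$ has $m+1$ binary digits. In (b) the models are the databases in which $|U|$ is a positive multiple of the product of the first $m$ primes, and this product is at least $2^m$. The $m$-th prime is $O(m\log m)$, so the unary length is $O(m^2\log m)$.
\end{proof}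

One may therefore guess that exponential size is the right answer in general. It is known that satisfiability of finite sets of modulo constraints with projection-free queries is NEXPTIME-complete, where NEXPTIME is the class of problems decided by a nondeterministic machine in time $2^{n^{O(1)}}$; this is what exponentially small models would give. For queries with projections it was not known whether satisfiability is decidable. The problem we solve comes from \cite{source}; it is the following conjecture.

\begin{quote}
\emph{There is a polynomial $P$, independent of the signature, such that every satisfiable finite set $\Gamma$ of modulo constraints with conjunctive queries, projections allowed, has a model $\mathcal D$ with $\|\mathcal D\|\le 2^{P(|\Gamma|)}$.}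
\end{quote}

\subsection{The result}

Let $\Gamma=\{(\varphi_i,k_i,j_i):1\le i\le t\}$ with $\varphi_i(\boldsymbol y_i)=\exists\boldsymbol x_i\,\psi_i(\boldsymbol x_i,\boldsymbol y_i)$. Let $r_i=|\boldsymbol y_i|$ and $q_i=|\boldsymbol x_i|$, and let $m_i$ be the number of atoms of $\psi_i$. Let $c$ be the number of constant symbols, $a$ the maximum of $1$ and all arities, and $L=\operatorname{lcm}\{j_i:j_i>0\}$, with $L=1$ if all $j_i$ are $0$. About the encoding we use only that, for $n=|\Gamma|\ge1$,
\begin{equation}\label{eq:encoding}
t,\ c,\ a,\ \sum_i r_i,\ \sum_i q_i,\ \sum_i m_i\ \le\ n,\qquad \prod_{i:\,j_i>0}j_i\le 2^n,\qquad\prod_i(1+k_i)\le 2^n .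
\end{equation}
The first group of bounds holds because every constraint, constant, argument, variable and atom occupies at least one symbol. The last two hold because a number with $b$ binary digits is less than $2^b$ and the digits number at most $n$ in total. For an encoding that satisfies \eqref{eq:encoding} only with a constant multiple of $n$ in place of $n$, only the constant $7$ below changes.

\begin{theorem}\label{thm:main}
If $\Gamma$ is satisfiable, then it has a model $\mathcal D'$ with
\begin{equation}\label{eq:bound}
\|\mathcal D'\|\le Lf+\sum_{i}\bigl(Lq_i+L^{a}m_i\bigr)f^{r_i},\qquad f=1+c+\sum_i r_ik_i+\sum_{i:\,j_i>0}r_i(j_i-1).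
\end{equation}
In particular $\|\mathcal D'\|\le 2^{7|\Gamma|^2}$.
\end{theorem}

So the conjecture holds with $P(n)=7n^2$. If a model over a larger signature is wanted, the additional relation symbols can be interpreted as empty relations and the additional constants as any element, which does not change the size. We do not claim that the exponent $O(n^2)$ is optimal; Proposition~\ref{prop:lower} shows only that exponential size is necessary.

Section~\ref{sec:idea} explains the construction on an example. Its two tools are a lemma on subsets that preserve counts modulo a prime power (Section~\ref{sec:lemma}) and the blow-up of a database (Section~\ref{sec:blowup}); Section~\ref{sec:proof} combines them. Section~\ref{sec:ext} derives the complexity of satisfiability and extends the bound to richer queries, and Section~\ref{sec:undec} shows that no computable bound survives if numbers of answers may be compared with each other.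

\section{Two obstacles and an example}\label{sec:idea}

We start from an arbitrary model $\mathcal D$, with answer sets $A_i=\varphi_i(\mathcal D)$, and want to cut it down. The natural attempt is to keep a set $F$ of elements, containing the interpretations of the constants, with all facts among them; call the result $\mathcal D|_F$. For a projection-free query an answer is the same thing as a satisfying assignment, so $\varphi_i(\mathcal D|_F)=A_i\cap F^{r_i}$. Lemma~\ref{lem:subset} below provides, for each prime $p$, a small set $F_p$ that contains a prescribed set $C$ and for which $|A_i\cap F_p^{r_i}|$ and $|A_i|$ agree modulo the power of $p$ in $j_i$. Let $C$ contain the entries of $k_i$ answers to each $\varphi_i$, so that the lower bounds and the exact counts in \eqref{eq:meaning} are secured. If all queries are projection-free and all positive moduli are powers of one prime $p$, then $\mathcal D|_{F_p}$ is a small model. In general two obstacles arise.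

\emph{Several primes.} The lemma works in the field $\mathbb F_p$ and gives a different set for each prime. The union of these sets need not have the right counts modulo any of them.

\emph{Projections.} An answer inside $F$ may have all of its witnesses outside $F$, and then it is lost in $\mathcal D|_F$. If we add the elements of a witness, they may form new answers and spoil the counts. Repairing the counts with further elements calls for further witnesses, and the process has no evident bound.

One device removes both obstacles. We keep all the sets $F_p$ and one witness for each answer inside their union, and then we replace each element $d$ by $w(d)\ge1$ indistinguishable copies. An answer $(d_1,\dots,d_r)$ turns into $w(d_1)\cdots w(d_r)$ answers. If $w$ is congruent to the indicator function of $F_p$ modulo the relevant power of $p$, then modulo that power only the answers inside $F_p$ are counted, each once. An element with $L$ copies is available to the quantifiers but invisible to every congruence.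

\begin{example}\label{ex:matching}
Let $E$ be binary, $\varphi_{\mathrm{out}}(y)=\exists x\,E(y,x)$ and $\varphi_{\mathrm{in}}(y)=\exists x\,E(x,y)$, and
\[
\Gamma=\{(\varphi_{\mathrm{out}},1,1),\ (\varphi_{\mathrm{out}},0,6),\ (\varphi_{\mathrm{in}},0,6)\}.
\]
In words: in a directed graph, the number of vertices with an outgoing edge is a positive multiple of $6$, and the number of vertices with an incoming edge is a multiple of $6$. Let $\mathcal D$ consist of $6N$ disjoint edges $u_s\to v_s$ with $N$ large. It is a model, with answer sets $\{u_1,\dots,u_{6N}\}$ and $\{v_1,\dots,v_{6N}\}$.

The first constraint makes us keep one answer, so $C=\{u_1\}$. The set $F_2=\{u_1,u_2\}$ contains $2$ answers to $\varphi_{\mathrm{out}}$ and $0$ answers to $\varphi_{\mathrm{in}}$, which is right modulo $2$. The set $F_3=\{u_1,u_2,u_3\}$ contains $3$ and $0$ answers, which is right modulo $3$. The union $F=F_3$ is wrong modulo $2$ (first obstacle), and it spans no edge (second obstacle). Adding witnesses gives the graph $\mathcal D_0$ with the edges $u_s\to v_s$ for $s=1,2,3$. Now $v_1,v_2,v_3$ are unwanted answers to $\varphi_{\mathrm{in}}$, and both counts equal $3$. Choose $w(d)\in\{1,\dots,6\}$ congruent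 to the indicator of $F_2$ modulo $2$ and to the indicator of $F_3$ modulo $3$:
\[
\begin{array}{c|cccccc}
d&u_1&u_2&u_3&v_1&v_2&v_3\\\hline
w(d)\bmod 2&1&1&0&0&0&0\\
w(d)\bmod 3&1&1&1&0&0&0\\
w(d)&1&1&4&6&6&6
\end{array}
\]
Take $w(d)$ copies of each vertex $d$ and join every copy of $u_s$ to every copy of $v_s$. The new graph has $1+1+4=6$ vertices with an outgoing edge and $6+6+6=18$ vertices with an incoming edge. It is a model of $\Gamma$, and its size does not depend on $N$.
\end{example}

\section{Small subsets that preserve counts modulo a prime power}\label{sec:lemma}

For a set $F$ we write $F^r$ for the set of $r$-tuples over $F$; the set $F^0$ consists of the empty tuple.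

\begin{lemma}\label{lem:subset}
Let $p$ be a prime, $X$ a finite set and $C\subseteq X$. For $i$ in a finite index set $I$ let $r_i,e_i\in\mathbb N$ and $A_i\subseteq X^{r_i}$. Then there is a set $F$ with $C\subseteq F\subseteq X$ such that
\[
|A_i\cap F^{r_i}|\equiv|A_i|\pmod{p^{e_i}}\quad\text{for all } i\in I,\qquad |F\setminus C|\le\sum_{i\in I}r_i(p^{e_i}-1).
\]
\end{lemma}

The bound depends neither on $|X|$ nor on the sizes of the $A_i$. To see the idea, let $p=2$, $C=\emptyset$, and let $A\subseteq X^2$ be a single set of odd size. The lemma promises a set $F$ of at most two elements that spans an odd number of pairs of $A$. Taking the entries of an arbitrary pair $(d,d')\in A$ does not work, since $A$ may also contain $(d',d)$. Instead let $F$ be a minimal set with $|A\cap F^2|$ odd, and describe a subset of $F$ by its indicator vector $z\in\{0,1\}^F$. The number of pairs inside the subset is $N(z)=\sum_{(d,d')\in A\cap F^2}z_dz_{d'}$. By minimality $N(z)$ is odd at $z=(1,\dots,1)$ and even everywhere else, so modulo $2$ it is the same function as $\prod_{d\in F}z_d$. This product has degree $|F|$ while $N$ has degree at most $2$, and fact (i) below gives $|F|\le2$.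

In general we must express the condition $p^e\mid N$ by a polynomial over $\mathbb F_p$, although the residue of $N$ modulo $p$ does not decide it when $e\ge2$. Binomial coefficients of $N$ see the higher digits. We use three standard facts.

\begin{itemize}
\item[(i)] \emph{Multilinear representation.} Let $Y$ be a finite set. A polynomial over $\mathbb F_p$ in variables $z_d$, $d\in Y$, is \emph{multilinear} if no variable occurs with exponent above $1$. Every function $\{0,1\}^Y\to\mathbb F_p$ is given by exactly one multilinear polynomial. Indeed, the indicator of the point with support $S$ is $\prod_{d\in S}z_d\prod_{d\notin S}(1-z_d)$, so the $2^{|Y|}$ multilinear monomials span the space of functions, which has dimension $2^{|Y|}$; hence they form a basis. Moreover, replacing every power $z_d^{b}$ with $b\ge1$ by $z_d$ makes a polynomial multilinear, does not change its values on $\{0,1\}^Y$, and does not raise its degree.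
\item[(ii)] \emph{Digits} (a case of Lucas' theorem). If $N=\sum_uN_up^u$ with $0\le N_u<p$, then $\binom{N}{p^s}\equiv N_s\pmod p$. Indeed $(1+T)^N\equiv\prod_u(1+T^{p^u})^{N_u}$ modulo $p$; a term of the product contributes to $T^{p^s}$ only if $p^s=\sum_ub_up^u$ with $0\le b_u\le N_u<p$, which by uniqueness of base-$p$ expansions means $b_s=1$ and $b_u=0$ for $u\neq s$; the coefficient is $N_s$. Consequently $p^e\mid N$ if and only if $p\mid\binom N{p^s}$ for $s=0,\dots,e-1$.
\item[(iii)] \emph{Fermat's little theorem.} For $b\in\mathbb F_p$, the element $1-b^{p-1}$ is $1$ if $b=0$ and $0$ otherwise.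
\end{itemize}

\begin{proof}[Proof of Lemma~\ref{lem:subset}]
Call a set $G$ with $C\subseteq G\subseteq X$ \emph{admissible} if $|A_i\cap G^{r_i}|\equiv|A_i|\pmod{p^{e_i}}$ for all $i$. The set $X$ is admissible, so there is an inclusion-minimal admissible set $F$. Let $Y=F\setminus C$, and for $z\in\{0,1\}^Y$ let $F_z=C\cup\{d\in Y:z_d=1\}$. To turn the congruences into divisibility conditions, choose $\delta_i\in\mathbb N$ with $\delta_i\equiv-|A_i|\pmod{p^{e_i}}$ and put
\[
N_i(z)=\delta_i+|A_i\cap F_z^{r_i}|\in\mathbb N .
\]
Then $F_z$ is admissible if and only if $p^{e_i}\mid N_i(z)$ for all $i$.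

We show that for $u\ge1$ the function $z\mapsto\binom{N_i(z)}{u}$ is given by a polynomial with integer coefficients of degree at most $r_iu$. Consider a collection $\mathcal O_i$ of objects: the tuples in $A_i\cap F^{r_i}$, and $\delta_i$ further dummy objects. The \emph{support} $S(o)\subseteq Y$ of a tuple $o$ is the set of its entries that lie in $Y$, and the support of a dummy object is empty; so $|S(o)|\le r_i$. Call $o$ \emph{present} at $z$ if $z_d=1$ for all $d\in S(o)$. Dummy objects are always present, and a tuple is present exactly if it lies in $F_z^{r_i}$, because its entries outside $Y$ belong to $C\subseteq F_z$. Thus $N_i(z)$ objects are present at $z$, and $\binom{N_i(z)}u$ counts the $u$-element subsets $Q\subseteq\mathcal O_i$ all of whose members are present. With $S(Q)=\bigcup_{o\in Q}S(o)$ this reads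
\[
\binom{N_i(z)}{u}=\sum_{Q\subseteq\mathcal O_i,\ |Q|=u}\ \prod_{d\in S(Q)}z_d\qquad\text{for } z\in\{0,1\}^Y,
\]
and $|S(Q)|\le r_iu$. Let $B_{i,u}$ be the right-hand side, read as a polynomial over $\mathbb F_p$, and put
\[
\Phi=\prod_{i\in I}\ \prod_{s=0}^{e_i-1}\Bigl(1-B_{i,p^s}^{\,p-1}\Bigr).
\]
By (ii) and (iii), $\Phi(z)=1$ if $F_z$ is admissible and $\Phi(z)=0$ otherwise. The degree of $\Phi$ is at most
\[
\sum_{i\in I}\sum_{s=0}^{e_i-1}(p-1)\,r_ip^s=\sum_{i\in I}r_i(p^{e_i}-1).
\]
For $z=(1,\dots,1)$ we have $F_z=F$, which is admissible; for every other $z$ the set $F_z$ is a proper subset of $F$ containing $C$, which is not admissible by minimality. So $\Phi$ and $\prod_{d\in Y}z_d$ define the same function on $\{0,1\}^Y$. By (i), the multilinear reduction of $\Phi$ is $\prod_{d\in Y}z_d$, and therefore $|Y|\le\deg \Phi\le\sum_ir_i(p^{e_i}-1)$.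
\end{proof}

The primality of $p$ enters through (ii) and (iii). The bound cannot be improved.

\begin{proposition}\label{prop:sharp}
For every prime $p$, every finite $I$ and all $e_i\ge0$, $r_i\ge1$, there are $X$, $C$ and $A_i$ as in Lemma~\ref{lem:subset} such that every $F$ satisfying the congruences has $|F\setminus C|=\sum_ir_i(p^{e_i}-1)$.
\end{proposition}

\begin{proof}
Let $C=\emptyset$. For each $i$ take $p^{e_i}-1$ blocks of $r_i$ elements, all blocks pairwise disjoint, and let $X$ be their union. Let $A_i$ contain, for each block belonging to $i$, one tuple that lists its elements. Then $|A_i\cap F^{r_i}|$ is the number $b_i$ of blocks of $i$ contained in $F$, and $0\le b_i\le p^{e_i}-1$. The congruence $b_i\equiv p^{e_i}-1\pmod{p^{e_i}}$ forces $b_i=p^{e_i}-1$. Hence $F=X$, and $|X|=\sum_ir_i(p^{e_i}-1)$.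
\end{proof}

\section{Blow-ups}\label{sec:blowup}

Copying elements affects a larger class of queries in the same way as conjunctive ones, and we treat this class at once for use in Section~\ref{sec:ext}. An \emph{existential query} is a formula $\varphi(\boldsymbol y)=\exists\boldsymbol x\,\psi(\boldsymbol x,\boldsymbol y)$ in which $\psi$ is built from atoms with $\wedge,\vee,\neg$ (there is no equality symbol) and $\boldsymbol y$ is any tuple of distinct variables containing all free variables. After renaming bound variables we assume that $\boldsymbol x$ and $\boldsymbol y$ are disjoint. Assignments are defined on all variables of $\boldsymbol x$ and $\boldsymbol y$, and answers and witnesses are defined as before. Conjunctive queries are existential queries.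

Let $\mathcal B$ be a database and $w:\operatorname{dom}(\mathcal B)\to\{1,2,\dots\}$ a \emph{weight function}. The \emph{blow-up} $\mathcal B[w]$ has the domain $\{(d,s):d\in\operatorname{dom}(\mathcal B),\ 1\le s\le w(d)\}$ and the relations
\[
R^{\mathcal B[w]}=\bigl\{((d_1,s_1),\dots,(d_\ell,s_\ell)):(d_1,\dots,d_\ell)\in R^{\mathcal B},\ 1\le s_l\le w(d_l)\bigr\};
\]
a constant with value $d$ in $\mathcal B$ has the value $(d,1)$. Let $\pi(d,s)=d$, applied to tuples componentwise. A tuple belongs to $R^{\mathcal B[w]}$ if and only if its image under $\pi$ belongs to $R^{\mathcal B}$.

\begin{lemma}\label{lem:blowup}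
Let $\varphi(\boldsymbol y)$ be an existential query with $|\boldsymbol y|=r$. Then $\varphi(\mathcal B[w])=\pi^{-1}(\varphi(\mathcal B))$, and therefore
\begin{equation}\label{eq:count}
|\varphi(\mathcal B[w])|=\sum_{(d_1,\dots,d_r)\in\varphi(\mathcal B)}\ \prod_{l=1}^{r}w(d_l).
\end{equation}
\end{lemma}

\begin{proof}
Let $g$ be an assignment in $\mathcal B[w]$ and $h=\pi\circ g$ the resulting assignment in $\mathcal B$. The identity $h(\tau)=\pi(g(\tau))$ holds also for constant symbols $\tau$, since $\pi(d,1)=d$. Hence $g$ satisfies an atom in $\mathcal B[w]$ if and only if $h$ satisfies it in $\mathcal B$, and this equivalence passes through $\wedge,\vee,\neg$ to $\psi$.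

If $g$ is a witness for $\boldsymbol b\in\varphi(\mathcal B[w])$, then $\pi\circ g$ is a witness for $\pi(\boldsymbol b)$ in $\mathcal B$. Conversely, let $\pi(\boldsymbol b)\in\varphi(\mathcal B)$ with witness $h$. Define $g$ by $g(\boldsymbol y)=\boldsymbol b$, which is possible because the variables of $\boldsymbol y$ are distinct, and $g(x)=(h(x),1)$ for $x$ in $\boldsymbol x$, which is possible because $w\ge1$. Then $\pi\circ g=h$, so $g$ is a witness for $\boldsymbol b$. Finally, a tuple $(d_1,\dots,d_r)$ has $\prod_lw(d_l)$ preimages under $\pi$.
\end{proof}

The product in \eqref{eq:count} runs over the free variables only. This is where set semantics matters: the weights of the elements used for $\boldsymbol x$ change the number of witnesses but not the number of answers.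

\begin{remark}\label{rem:equality}
The lemma fails if $\psi$ may compare elements. Let $\varphi(y)=\exists x\,(U(y)\wedge U(x)\wedge x\ne y)$ and let $\mathcal B$ have one element $d$, with $U^{\mathcal B}=\{d\}$. Then $\varphi(\mathcal B)=\emptyset$, but for $w(d)=3$ the blow-up has three answers.
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $\mathcal D$ be a model of $\Gamma$ and $A_i=\varphi_i(\mathcal D)$. For a prime $p$ and an integer $j\ge1$ let $v_p(j)$ be the exponent of $p$ in $j$.

\subsection*{Step 1: the core}
Congruences alone say nothing about the lower bounds and exact counts in \eqref{eq:meaning}. We protect these with a set of elements that will be neither deleted nor copied. Since $|A_i|\ge k_i$, we can choose $k_i$ tuples in each $A_i$. Let $C\subseteq\operatorname{dom}(\mathcal D)$ consist of the entries of all chosen tuples, the interpretations of all constants, and one arbitrary element (so that $C\neq\emptyset$). Then $|C|\le1+c+\sum_ir_ik_i$ and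
\begin{equation}\label{eq:core}
|A_i\cap C^{r_i}|\ge k_i\ \text{ for all } i,\qquad A_i\subseteq C^{r_i}\ \text{ if } j_i=0,
\end{equation}
the latter because $|A_i|=k_i$ when $j_i=0$, so that all tuples of $A_i$ were chosen.

\subsection*{Step 2: one set for each prime}
For each prime $p\mid L$ apply Lemma~\ref{lem:subset} to $X=\operatorname{dom}(\mathcal D)$, the core $C$, the sets $A_i$ with $j_i>0$ and the exponents $e_i=v_p(j_i)$. Since $|A_i|\equiv k_i\pmod{j_i}$, we obtain $F_p\supseteq C$ with
\begin{equation}\label{eq:Fp}
|A_i\cap F_p^{r_i}|\equiv k_i\pmod{p^{v_p(j_i)}}\qquad\text{for all } i \text{ with } j_i>0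
\end{equation}
and $|F_p\setminus C|\le\sum_{i:\,j_i>0}r_i(p^{v_p(j_i)}-1)$. Let $F=C\cup\bigcup_{p\mid L}F_p$. For real numbers $b,b'\ge1$ we have $(b-1)+(b'-1)\le bb'-1$, because the difference is $(b-1)(b'-1)$; by induction,
\begin{equation}\label{eq:sumprod}
\sum_l(b_l-1)\le\prod_lb_l-1\qquad\text{whenever all } b_l\ge1 .
\end{equation}
Applied to the prime power factors of $j_i$, this gives $\sum_{p\mid L}(p^{v_p(j_i)}-1)\le j_i-1$. Hence $|F\setminus C|\le\sum_{i:\,j_i>0}r_i(j_i-1)$, and $|F|\le f$ with $f$ as in \eqref{eq:bound}.

\subsection*{Step 3: witnesses}
The answers inside $F$ must remain answers. For every $i$ and every $\boldsymbol d\in A_i\cap F^{r_i}$ choose a witness $h_{i,\boldsymbol d}$ for $\boldsymbol d$ in $\mathcal D$. Let $W$ be the union of $F$ with the sets of values of all $h_{i,\boldsymbol d}$. Let $\mathcal D_0$ be the database with domain $W$, with the constants interpreted as in $\mathcal D$ (their values lie in $C\subseteq W$), and whose facts are exactly the images of the atoms of $\psi_i$ under $h_{i,\boldsymbol d}$, for all $i$ and $\boldsymbol d$. Then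
\begin{equation}\label{eq:sandwich}
A_i\cap F^{r_i}\ \subseteq\ \varphi_i(\mathcal D_0)\ \subseteq\ A_i\qquad\text{for all } i .
\end{equation}
The first inclusion holds because $h_{i,\boldsymbol d}$ satisfies $\psi_i$ in $\mathcal D_0$. For the second, every fact of $\mathcal D_0$ is a fact of $\mathcal D$, and $\psi_i$ is a conjunction of atoms, so an assignment satisfying $\psi_i$ in $\mathcal D_0$ satisfies it in $\mathcal D$. Intersecting \eqref{eq:sandwich} with $G^{r_i}$ gives
\begin{equation}\label{eq:trace}
\varphi_i(\mathcal D_0)\cap G^{r_i}=A_i\cap G^{r_i}\qquad\text{for every } G\subseteq F .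
\end{equation}
We have no control over the answers in $\mathcal D_0$ that use elements of $W\setminus F$, and we need none. For each $i$ there are at most $f^{r_i}$ witnesses; each adds at most $q_i$ elements outside $F$, since it maps $\boldsymbol y_i$ into $F$, and at most $m_i$ facts. So $|W|\le f+\sum_iq_if^{r_i}$, and $\mathcal D_0$ has at most $\sum_im_if^{r_i}$ facts.

\subsection*{Step 4: weights}
The numbers $p^{v_p(L)}$, $p\mid L$, are pairwise coprime with product $L$. By the Chinese remainder theorem there is for each $d\in W$ a unique $w(d)\in\{1,\dots,L\}$ such that for every prime $p\mid L$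
\begin{equation}\label{eq:weights}
w(d)\equiv\begin{cases}1\pmod{p^{v_p(L)}}&\text{if } d\in F_p,\\ 0\pmod{p^{v_p(L)}}&\text{if } d\notin F_p.\end{cases}
\end{equation}
We take representatives in $\{1,\dots,L\}$ rather than $\{0,\dots,L-1\}$: an element outside all $F_p$ gets weight $L$, not $0$, and remains available to the witnesses. An element $d\in C$ lies in every $F_p$, so $w(d)\equiv1\pmod L$ and $w(d)=1$. Let $\mathcal D'=\mathcal D_0[w]$.

\subsection*{Step 5: $\mathcal D'$ is a model}
Fix $i$ and apply \eqref{eq:count} to $\varphi_i$ and $\mathcal D_0$.

Let $j_i=0$. By \eqref{eq:core} we have $A_i\subseteq C^{r_i}\subseteq F^{r_i}$, so both ends of \eqref{eq:sandwich} equal $A_i$ and $\varphi_i(\mathcal D_0)=A_i$. All entries of these tuples lie in $C$ and have weight $1$. Hence $|\varphi_i(\mathcal D')|=|A_i|=k_i$.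

Let $j_i>0$. By \eqref{eq:core} and \eqref{eq:trace} with $G=C$, the sum \eqref{eq:count} has at least $k_i$ terms, each at least $1$, so $|\varphi_i(\mathcal D')|\ge k_i$. Let $p$ be a prime divisor of $j_i$. Then $p\mid L$ and $v_p(j_i)\le v_p(L)$, so \eqref{eq:weights} holds modulo $p^{v_p(j_i)}$ as well. Modulo $p^{v_p(j_i)}$, the term of $(d_1,\dots,d_{r_i})$ in \eqref{eq:count} is therefore $1$ if all $d_l$ lie in $F_p$ and $0$ otherwise. By \eqref{eq:trace} with $G=F_p$ and by \eqref{eq:Fp},
\[
|\varphi_i(\mathcal D')|\equiv|\varphi_i(\mathcal D_0)\cap F_p^{r_i}|=|A_i\cap F_p^{r_i}|\equiv k_i\pmod{p^{v_p(j_i)}} .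
\]
This holds for every prime $p\mid j_i$, so $|\varphi_i(\mathcal D')|\equiv k_i\pmod{j_i}$; for $j_i=1$ there is nothing to prove. By \eqref{eq:meaning} the constraint is satisfied.

\subsection*{Step 6: size}
Every element of $W$ has at most $L$ copies, and every fact of $\mathcal D_0$, having at most $a$ entries, gives at most $L^a$ facts. With the bounds from Step 3,
\[
\|\mathcal D'\|\le L\Bigl(f+\sum_iq_if^{r_i}\Bigr)+L^a\sum_im_if^{r_i},
\]
which is \eqref{eq:bound}. Now let $n=|\Gamma|\ge1$. By \eqref{eq:sumprod} and \eqref{eq:encoding}, $\sum_ik_i<\prod_i(1+k_i)\le2^n$ and $\sum_{i:\,j_i>0}(j_i-1)<\prod_{i:\,j_i>0}j_i\le2^n$. Since $r_i\le n$, $c\le n$ and $n\le2^n$,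
\[
f\le1+n+2n2^n\le4n2^n\le2^{2+2n}\le2^{4n},
\]
so $f^{r_i}\le2^{4n^2}$. Also $L\le\prod_{i:\,j_i>0}j_i\le2^n$ and $L^a\le2^{n^2}$. Using $\sum_iq_i\le n$, $\sum_im_i\le n$, $n\le n^2$ and $2n+1\le2^{2n}$, we get
\[
\|\mathcal D'\|\le2^{5n}+\bigl(n2^n+n2^{n^2}\bigr)2^{4n^2}\le(2n+1)\,2^{5n^2}\le2^{5n^2+2n}\le2^{7n^2}.
\]
This proves Theorem~\ref{thm:main}. \qed

\section{Complexity and richer constraints}\label{sec:ext}

\begin{corollary}\label{cor:nexp}
Satisfiability of finite sets of modulo constraints with conjunctive queries, projections allowed, is decidable and NEXPTIME-complete.
\end{corollary}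

\begin{proof}
Let $n=|\Gamma|$. Guess a database $\mathcal D$ with $\|\mathcal D\|\le2^{7n^2}$; each fact has at most $n$ entries, so $\mathcal D$ can be written with $2^{O(n^2)}$ symbols. The query $\varphi_i$ has $r_i+q_i\le2n$ variables and hence at most $2^{7n^2\cdot2n}$ assignments. Test all of them, collect the set $\varphi_i(\mathcal D)$, and check \eqref{eq:meaning}. The time is $2^{O(n^3)}$, and by Theorem~\ref{thm:main} some guess succeeds if and only if $\Gamma$ is satisfiable. Hardness holds already for projection-free queries, by the known result recalled in Section~\ref{sec:intro}.
\end{proof}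

The proof of Theorem~\ref{thm:main} used the form of the queries in two places only: in Lemma~\ref{lem:blowup}, which holds for all existential queries, and in \eqref{eq:sandwich}. This suggests allowing existential queries in modulo constraints, with satisfaction defined as before. They include conjunctive queries with negated atoms, and also unions of conjunctive queries, since $\exists\boldsymbol x\,\psi\vee\exists\boldsymbol x'\,\psi'$ is equivalent to $\exists\boldsymbol x\,\exists\boldsymbol x'\,(\psi\vee\psi')$ on nonempty domains once the bound variables are renamed apart from each other and from the free ones. We can also combine constraints with $\wedge,\vee,\neg$. The size $n$ of the input includes the lists $\boldsymbol x_i,\boldsymbol y_i$, so the bounds \eqref{eq:encoding} hold for the constraints that occur in it.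

\begin{theorem}\label{thm:ext}
Every satisfiable Boolean combination, of size $n$, of modulo constraints with existential queries has a model of size $2^{O(n^3)}$. Satisfiability of such combinations is in NEXPTIME.
\end{theorem}

\begin{proof}
Let $\mathcal D$ satisfy the combination, and let $(\varphi_i,k_i,j_i)$, $1\le i\le t$, be the constraints that occur in it.

\emph{Removing the Boolean structure.} We replace each constraint $(\varphi,k,j)$ by a constraint $(\varphi,k',j')$ that is true in $\mathcal D$ and such that the original constraint has the same truth value in every model of $(\varphi,k',j')$ as in $\mathcal D$. Let $N=|\varphi(\mathcal D)|$, and let $M$ be the number of answers in a model of the new constraint.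
\begin{itemize}
\item If $N<k$, take $(k',j')=(N,0)$. Then $M=N<k$, and the original constraint is false, as in $\mathcal D$.
\item If $N\ge k$ and $j>0$, let $k'$ be the least integer with $k'\ge k$ and $k'\equiv N\pmod j$, and let $j'=j$. Then $k'<k+j$, and $k'\le N$, so the new constraint holds in $\mathcal D$. Further $M\ge k$ and $M\equiv N\pmod j$, so the original constraint holds for $M$ exactly if $N\equiv k\pmod j$, that is, exactly if it holds in $\mathcal D$.
\item If $j=0$ and $N=k$, keep $(k,0)$.
\item If $j=0$ and $N>k$, take $(k+1,1)$. Then $M>k$, and the original constraint is false, as in $\mathcal D$.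
\end{itemize}
Let $\Gamma'$ be the set of new constraints. It is true in $\mathcal D$, and every model of $\Gamma'$ satisfies the combination. In each case $1+k'\le2(1+k)\max(j,1)$; in the second case this follows from $1+k'\le k+j\le(1+k)j$. So $\prod_i(1+k_i')\le2^t2^n2^n\le2^{3n}$. Each positive $j'$ is $j$ or $1$, so the product of the positive $j_i'$ is at most $2^n$. As in Step 6, the numbers $f$ and $L$ for $\Gamma'$ satisfy $f=2^{O(n)}$ and $L\le2^n$.

\emph{Existential queries.} We repeat Section~\ref{sec:proof} for $\Gamma'$. Steps 1 and 2 concern only the sets $A_i$. In Step 3 we can no longer discard facts: for $\psi=\neg U(y)$, deleting a fact creates an answer, and the second inclusion in \eqref{eq:sandwich} fails. We choose the witnesses and $W$ as before and let $\mathcal D_0$ be the substructure of $\mathcal D$ induced on $W$, which keeps all facts of $\mathcal D$ with entries in $W$. An assignment with values in $W$ satisfies the same atoms in $\mathcal D_0$ as in $\mathcal D$, hence satisfies $\psi_i$ in $\mathcal D_0$ if and only if it does so in $\mathcal D$. Applied to the $h_{i,\boldsymbol d}$ this gives the first inclusion in \eqref{eq:sandwich}, and applied to witnesses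 in $\mathcal D_0$ it gives the second. Steps 4 and 5 use only \eqref{eq:core}, \eqref{eq:Fp}, \eqref{eq:sandwich} with its consequence \eqref{eq:trace}, and \eqref{eq:count}, so $\mathcal D'=\mathcal D_0[w]$ is a model of $\Gamma'$.

\emph{Size.} We have $|\operatorname{dom}(\mathcal D')|\le L|W|\le L(f+nf^n)=2^{O(n^2)}$. There are at most $n$ relation symbols, each of arity at most $a\le n$, so there are at most $n\,|\operatorname{dom}(\mathcal D')|^a=2^{O(n^3)}$ facts. Keeping all facts on $W$ is what raises the exponent from $n^2$ to $n^3$. For membership in NEXPTIME, guess a database within this bound, compute the numbers of answers by testing all assignments as in Corollary~\ref{cor:nexp}, and evaluate the combination.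
\end{proof}

\section{Comparing numbers of answers is undecidable}\label{sec:undec}

The blow-up controls a number of answers only through its residues, a lower bound, or an exact value that is small enough to fit in the core. It can destroy an equation between two large counts: in Example~\ref{ex:matching} the two counts are equal in $\mathcal D$ but are $6$ and $18$ at the end. This is not a defect of the method. An \emph{equality constraint} is a requirement $|\varphi(\mathcal D)|=|\varphi'(\mathcal D)|$ for two conjunctive queries $\varphi,\varphi'$, written $|\varphi|=|\varphi'|$.

\begin{proposition}\label{prop:undec}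
Satisfiability of finite sets of modulo constraints and equality constraints is undecidable, already for projection-free conjunctive queries. Hence no computable function of the input size bounds the size of a smallest model.
\end{proposition}

\begin{proof}
By the Davis--Putnam--Robinson--Matiyasevich theorem, it is undecidable whether a polynomial equation with integer coefficients has a solution in $\mathbb N$. It follows that solvability in $\mathbb N$ of finite systems of equations of the forms $x=1$, $x+y=z$, $xy=z$ is undecidable: write the equation as $P_1=P_2$ with coefficients in $\mathbb N$, introduce an unknown $o$ with $o+o=o$ (forcing $o=0$) and an unknown for each intermediate result in the evaluation of $P_1$ and $P_2$ from the variables, $0$ and $1$ by additions and multiplications, and add the equation $x_1+o=x_2$ for the unknowns $x_1,x_2$ that stand for $P_1,P_2$.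

Given such a system, we represent an unknown $x$ by the size of a unary relation $U_x$. A product is the number of answers to a conjunction in two separate variables. A sum is harder, since conjunctive queries have no union; we obtain it from a binary relation whose first coordinate is restricted to two values. Use unary symbols $V,M$, constants $\mathsf c_1,\mathsf c_2$, and a binary symbol $S_\varepsilon$ for each equation $\varepsilon$ of the form $x+y=z$. With variables $u,v$, impose:
\begin{itemize}
\item $(V(\mathsf c_1),1,0)$, $(V(\mathsf c_2),1,0)$, $(V(v),2,0)$, $(M(\mathsf c_1),1,0)$, $(M(\mathsf c_2),0,0)$;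
\item for each equation $x=1$: $(U_x(v),1,0)$;
\item for each equation $xy=z$: $|U_x(u)\wedge U_y(v)|=|U_z(v)|$;
\item for each equation $\varepsilon\colon x+y=z$: $|S_\varepsilon(\mathsf c_1,v)|=|U_x(v)|$, $|S_\varepsilon(\mathsf c_2,v)|=|U_y(v)|$ and $|V(u)\wedge S_\varepsilon(u,v)|=|U_z(v)|$.
\end{itemize}
All queries are projection-free.

Suppose that $\mathcal D$ is a model. The constraints on $M$ say that $M$ holds for $\mathsf c_1$ and fails for $\mathsf c_2$, so the two constants denote different elements; they are needed because distinct constants may otherwise coincide. Both elements lie in $V$ and $|V|=2$, so $V$ consists of exactly these two. Splitting the answers by the value of $u$ gives $|V(u)\wedge S_\varepsilon(u,v)|=|S_\varepsilon(\mathsf c_1,v)|+|S_\varepsilon(\mathsf c_2,v)|$, hence $|U_z|=|U_x|+|U_y|$ for each sum equation. Also $|U_x(u)\wedge U_y(v)|=|U_x|\,|U_y|$. So $x\mapsto|U_x^{\mathcal D}|$ solves the system.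

Conversely, let $x\mapsto\nu_x$ be a solution. Take the domain $\{1,\dots,N\}$ with $N\ge2$ and $N\ge\nu_x$ for all $x$, and let $\mathsf c_1=1$, $\mathsf c_2=2$, $V=\{1,2\}$, $M=\{1\}$, $U_x=\{1,\dots,\nu_x\}$ and $S_\varepsilon=(\{1\}\times U_x)\cup(\{2\}\times U_y)$ for $\varepsilon\colon x+y=z$. The constraints on $V$ and $M$ hold and $|U_x|=\nu_x$. The three queries involving $S_\varepsilon$ have $\nu_x$, $\nu_y$ and $\nu_x+\nu_y=\nu_z$ answers, and the query for $xy=z$ has $\nu_x\nu_y=\nu_z$ answers. So the database is a model.

If a computable function bounded the size of a smallest model, one could decide satisfiability by checking the finitely many databases, up to isomorphism, within the bound.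
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Modulo Constraints And The Complexity Of Typechecking XML Views},
\texttt{https://ii.uni.wroc.pl/\textasciitilde piotrek/paper.php?p=tocs08}.
\end{thebibliography}
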